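\title{The angular distribution of mass of Bergman functions vanishing at the origin}

\begin{abstract}
We prove that for every $\varepsilon>0$ there is $\delta>0$ such that every integrable analytic function $f\not\equiv0$ on the unit disk with $f(0)=0$ carries more than the fraction $\delta$ of its $L^1$ norm on the set where $|\arg f|<\varepsilon$. More generally, we decide for which powers $r>0$, weights $(1-|z|^2)^\alpha$ and measurable sets $E$ of directions such an inequality holds: exactly when $r\,\ell(E)<(2+\alpha)\pi$, where $\ell(E)$ is the length of the longest arc that meets $E$ in a null set. The proof compares the constant in a Green identity on the half-plane with the constant in the Schwarz--Pick lemma; a compactness argument makes the comparison stable. We also show that the best $\delta$ for the sector is $O(\varepsilon^2)$.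
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb D=\{z:|z|<1\}$, and let $dA$ be two-dimensional Lebesgue measure. The Bergman space $L^1_a$ consists of the analytic functions $f$ on $\mathbb D$ with $\|f\|_1=\int_{\mathbb D}|f|\,dA<\infty$. For $\varepsilon>0$ let $\Sigma_\varepsilon=\{w\neq0:|\arg w|<\varepsilon\}$, with $\arg w\in(-\pi,\pi]$. Regard $|f|\,dA$ as a mass on $\mathbb D$ and sort it by the direction $\arg f$ of the value; then $\int_{f^{-1}(\Sigma_\varepsilon)}|f|\,dA$ is the mass that points within $\varepsilon$ of the positive axis. How unevenly can the mass be spread over the directions?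

Without a normalization it can all point one way: $f\equiv-1$ has no mass in $\Sigma_\varepsilon$ for $\varepsilon\le\pi$. If $f(0)=0$ and $f\not\equiv0$, the open mapping theorem gives some mass in every direction, and for $f(z)=z^k$ the distribution is uniform: $\Sigma_\varepsilon$ receives the fraction $\varepsilon/\pi$. For obtuse sectors a uniform lower bound follows from the mean value property $\int_{\mathbb D}f\,dA=\pi f(0)=0$. Indeed, let $\pi/2<\varepsilon<\pi$ and $c=-\cos\varepsilon>0$. Off $f^{-1}(\Sigma_\varepsilon)$ we have $\operatorname{Re}f\le-c|f|$, so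
\[
c\int_{\mathbb D\setminus f^{-1}(\Sigma_\varepsilon)}|f|\,dA\le\int_{\mathbb D}(\operatorname{Re}f)^-\,dA=\int_{\mathbb D}(\operatorname{Re}f)^+\,dA\le\int_{f^{-1}(\Sigma_\varepsilon)}|f|\,dA ,
\]
and $\Sigma_\varepsilon$ receives at least the fraction $c/(1+c)$. This bound degenerates as $\varepsilon\downarrow\pi/2$. The question is whether for \emph{every} $\varepsilon>0$ there is $\delta>0$ such that
\begin{equation}\label{eq:sector}
\int_{f^{-1}(\Sigma_\varepsilon)}|f|\,dA>\delta\,\|f\|_1
\end{equation}
for all $f\in L^1_a$ with $f(0)=0$, $f\not\equiv0$. It is known that this holds if $f$ is assumed univalent. It is also known that there are positive constants $C$ and $\eta$ with $C\int_{f^{-1}(\Sigma_{\pi/2-\eta})}|f|\,dA\ge\|f\|_1$ for all $f\in L^1_a$ with $f(0)=0$. The problem of proving \eqref{eq:sector} without the restriction to univalent functions is posed in \cite{AD}. The answer is affirmative.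

\begin{theorem}\label{thm:sector}
For every $\varepsilon>0$ there is $\delta>0$ such that \eqref{eq:sector} holds for all $f\in L^1_a$ with $f(0)=0$ and $f\not\equiv0$.
\end{theorem}

The mechanism is clearer when the power, the weight and the set of directions vary. Let $r>0$ and $\alpha>-1$, put
\[
\gamma=2+\alpha>1,\qquad dA_\alpha=(1-|z|^2)^\alpha\,dA ,
\]
and let $A^r_\alpha$ be the space of analytic $f$ on $\mathbb D$ with $\int_{\mathbb D}|f|^r\,dA_\alpha<\infty$. Let $E\subset\mathbb T=\mathbb R/2\pi\mathbb Z$ be measurable with $|E|>0$, and let $S_E=\{w\ne0:\arg w\in E\}$. The \emph{essential support} $E^*$ of $E$ is the set of $\theta\in\mathbb T$ such that $|E\cap I|>0$ for every open arc $I\ni\theta$. It is closed, and $|E\setminus E^*|=0$ because $\mathbb T\setminus E^*$ is a countable union of arcs meeting $E$ in null sets; hence $|E^*|\ge|E|>0$. The components of $\mathbb T\setminus E^*$ are the maximal open arcs $J$ with $|J\cap E|=0$; we call them the \emph{gaps} of $E$. Let $\ell(E)$ be the length of the longest gap,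 and $\ell(E)=0$ if there is none. Then $\ell(E)\le2\pi-|E^*|<2\pi$.

\begin{theorem}\label{thm:general}
Let $r>0$, $\alpha>-1$, and let $E\subset\mathbb T$ be measurable with $|E|>0$. There exists $\delta>0$ with
\begin{equation}\label{eq:general}
\int_{f^{-1}(S_E)}|f|^r\,dA_\alpha\ge\delta\int_{\mathbb D}|f|^r\,dA_\alpha\qquad\text{for all }f\in A^r_\alpha\text{ with }f(0)=0
\end{equation}
if and only if $r\,\ell(E)<(2+\alpha)\pi$.
\end{theorem}

For $E=(-\varepsilon,\varepsilon)$, $0<\varepsilon<\pi$, the condition reads $r(2\pi-2\varepsilon)<(2+\alpha)\pi$. So \eqref{eq:general} holds for all sectors if and only if $2r\le2+\alpha$, and the case $r=1$, $\alpha=0$ lies exactly at the end of this range. In that case the condition is $\ell(E)<2\pi$, so in $L^1_a$ the inequality holds for every $E$ of positive measure. Theorem~\ref{thm:sector} follows: for $0<\varepsilon<\pi$ take $E=(-\varepsilon,\varepsilon)$ and halve $\delta$ to make the inequality strict; for larger $\varepsilon$ use $\Sigma_\varepsilon\supset\Sigma_{\pi/2}$. A reader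 interested only in Theorem~\ref{thm:sector} may set $r=1$, $\alpha=0$, $\gamma=2$, $E=(-\varepsilon,\varepsilon)$ throughout.

Let $\delta(\varepsilon)$ be the supremum of the numbers $\delta$ admissible in Theorem~\ref{thm:sector}. The monomials give $\delta(\varepsilon)\le\varepsilon/\pi$, and the truth is smaller.

\begin{proposition}\label{prop:upper}
There is a constant $C$ such that $\delta(\varepsilon)\le C\varepsilon^2$ for small $\varepsilon$.
\end{proposition}

The constant $\delta$ in Theorems~\ref{thm:sector} and~\ref{thm:general} comes from a compactness argument, and we assert no explicit lower bound for $\delta(\varepsilon)$.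

Section~\ref{sec:powers} examines power functions; they explain the condition in Theorem~\ref{thm:general}, prove its necessity, and prove Proposition~\ref{prop:upper}. Section~\ref{sec:model} presents the idea of the sufficiency proof in a model case, and Sections~\ref{sec:V}--\ref{sec:global} carry it out.

\medskip
\noindent\emph{Null sets.} If $N\subset\mathbb T$ is null, then $S_N$ is null in the plane by polar coordinates, and $f^{-1}(S_N)$ is null for every nonconstant analytic $f$, since off its discrete set of critical points $f$ is locally a diffeomorphism. So changing $E$ on a null set changes neither \eqref{eq:general} nor $E^*$, and we assume from now on that $E$ is a Borel set.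

\section{Power functions and the critical exponent}\label{sec:powers}

To violate \eqref{eq:general} one wants a function with large norm whose values avoid $S_E$ as much as possible. For $0<s<2$ let
\[
G_s(z)=-(1-z)^{-s},\qquad f_s=1+G_s ,
\]
with the principal branch, so that $f_s(0)=0$. Write $z=1-\tau e^{i\phi}$ with $\tau>0$, $|\phi|<\pi/2$. Then
\begin{equation}\label{eq:G}
|G_s(z)|=\tau^{-s},\qquad -G_s(z)=\tau^{-s}e^{-is\phi}\ \text{ with }\ |s\phi|<\pi s/2 ,
\end{equation}
and $1-|z|^2=\tau(2\cos\phi-\tau)$. Hence, for measurable $g\ge0$,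
\begin{equation}\label{eq:polar}
\int_{\mathbb D\cap\{\tau<1\}}g(\tau)\,dA_\alpha=\int_0^1g(\tau)\,\tau^{\alpha+1}b(\tau)\,d\tau,\qquad b(\tau)=\int_{2\cos\phi>\tau}(2\cos\phi-\tau)^\alpha\,d\phi .
\end{equation}
For $0<\tau<1$ the factor $b(\tau)$ lies between positive constants $b_1\le b_2$ depending only on $\alpha$. To see this, let $\phi_0=\arccos(\tau/2)\in(\pi/3,\pi/2)$. For $0\le\phi<\phi_0$,
\[
2\cos\phi-\tau=4\sin\tfrac{\phi_0+\phi}2\,\sin\tfrac{\phi_0-\phi}2\in\Bigl[\tfrac2\pi(\phi_0-\phi),\,2(\phi_0-\phi)\Bigr],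
\]
because the first sine lies in $[\frac12,1]$ and $\frac2\pi x\le\sin x\le x$ on $[0,\frac\pi2]$. Thus $b(\tau)$ is comparable to $\int_0^{\phi_0}x^\alpha\,dx$, which is comparable to $1$ as $\alpha>-1$.

Two thresholds appear. By \eqref{eq:polar}, $G_s\in A^r_\alpha$ if and only if $rs<\gamma$, and the norm tends to infinity as $s\uparrow\gamma/r$. By \eqref{eq:G}, the directions of $G_s$ fill an arc of length $\pi s$, which after a rotation fits into a gap of $E$ if and only if $\pi s\le\ell(E)$. If $\gamma/r\le\ell(E)/\pi$, one can let the norm blow up while $G_s$ stays in the gap, and the added constant $1$ should be negligible. If $\gamma/r>\ell(E)/\pi$, the functions $G_s$ that fit into a gap have bounded norm, and one expects \eqref{eq:general} to hold. For $L^1_a$ the blow-up occurs at $s=2$, just when the directions of $G_s$ wrap around the whole circle; so one guesses that \eqref{eq:sector} is true, but with nothing to spare.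

\begin{proof}[Proof of necessity in Theorem~\ref{thm:general}]
Let $\ell=\ell(E)$ and suppose $r\ell\ge\gamma\pi$. Multiplying $f$ by a unimodular constant rotates $E$, so we may assume that the longest gap is $\{|\theta-\pi|<\ell/2\}$. Discarding a null set, we have $E\subset[-\varepsilon,\varepsilon]$ with $\varepsilon=\pi-\ell/2>0$. Let $s_*=\gamma/r\le\ell/\pi<2$, let $0<\eta<\min(1,s_*/2)$, and put $s=s_*-\eta$, $G=G_s$, $f=f_s$. Then $s>s_*/2>\eta$ and $-rs+\alpha+1=r\eta-1$. We have $|f|^r\le2^r\tau^{-rs}$ for $\tau<1$ and $|f|^r\le2^r$ for $\tau\ge1$, so $f\in A^r_\alpha$ by \eqref{eq:polar}.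

\emph{Total mass.} For $\tau<\tau_0=2^{-1/s}$ we have $|f|\ge\tau^{-s}-1\ge\frac12\tau^{-s}$. Since $\tau_0^{r\eta}=2^{-r\eta/s}\ge2^{-r}$,
\[
\int_{\mathbb D}|f|^r\,dA_\alpha\ge2^{-r}b_1\int_0^{\tau_0}\tau^{r\eta-1}\,d\tau=2^{-r}b_1\frac{\tau_0^{r\eta}}{r\eta}\ge\frac{b_1}{4^r r\eta}.
\]

\emph{Mass in $S_E$.} Since $\pi s/2\le\ell/2-\pi\eta/2=\pi-\varepsilon-\pi\eta/2$, \eqref{eq:G} shows that $\arg G$ has distance more than $\pi\eta/2$ from $[-\varepsilon,\varepsilon]$ in $\mathbb T$. Let $f(z)\in S_E$. Then the angle $\beta\in[0,\pi]$ between $G(z)$ and $f(z)$ exceeds $\pi\eta/2$, while the distance from $G(z)$ to the ray through $f(z)$ is at most $|f-G|=1$. This distance is $|G|\sin\beta\ge|G|\sin(\pi\eta/2)\ge\eta|G|$ if $\beta\le\pi/2$, and it is $|G|\ge\eta|G|$ if $\beta>\pi/2$. In both cases $|G|\le1/\eta$, that is, $\tau\ge\eta^{1/s}$. Therefore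
\[
\int_{f^{-1}(S_E)}|f|^r\,dA_\alpha\le2^r\int_{\mathbb D}dA_\alpha+2^rb_2\int_{\eta^{1/s}}^1\frac{d\tau}{\tau}\le2^r\int_{\mathbb D}dA_\alpha+\frac{2^{r+1}b_2}{s_*}\log\frac1\eta .
\]
The ratio of the two masses is $O\bigl(\eta(1+\log\frac1\eta)\bigr)$, which tends to $0$ with $\eta$. So \eqref{eq:general} fails for every $\delta>0$.
\end{proof}

For a narrow sector in $L^1_a$ we choose $s$ as close to $2$ as the sector allows. The total mass is then of order $1/\varepsilon$, and the values in $\Sigma_\varepsilon$ are confined to a region of area $O(\varepsilon)$; see Figure~\ref{fig:kite}.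

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\fill[gray!30] (0,0) -- (1.766,0.643) -- (1,0) -- (1.766,-0.643) -- cycle;
\draw[->] (-0.4,0) -- (2.9,0);
\draw (20:2.9) -- (0,0) -- (-20:2.9);
\draw[thick,dashed] (1,0) -- ++(40:1.7);
\draw[thick,dashed] (1,0) -- ++(-40:1.7);
\draw[dotted,thick] (2,-1.15) -- (2,1.15);
\fill (0,0) circle (0.02) node[below left] {$0$};
\fill (1,0) circle (0.02) node[below left] {$1$};
\fill (2,0) circle (0.02) node[below right] {$2$};
\end{tikzpicture}
\caption{For $s=2-4\varepsilon/\pi$, the values of $f(z)=1-(1-z)^{-s}$ on $\mathbb D$ avoid the sector of half-opening $2\varepsilon$ with vertex $1$ (dashed sides). Those in the sector $\Sigma_\varepsilon$ with vertex $0$ (solid sides) therefore lie in the shaded region, to the left of the line $\operatorname{Re}w=2$ (dotted).}\label{fig:kite}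
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
Let $0<\varepsilon<\pi/8$, $s=2-4\varepsilon/\pi\in(\frac32,2)$, $G=G_s$, $f=f_s$. Then $f\in L^1_a$ because $s<2$. The function $f$ is univalent, since $1-z$ lies in the right half-plane, where $w\mapsto w^{-s}$ is injective for $s<2$. Also $|f'|=s|1-z|^{-s-1}\ge\frac32\cdot2^{-3}=\frac3{16}$. By \eqref{eq:G} and $\pi s/2=\pi-2\varepsilon$ we have $|\arg G|>2\varepsilon$.

Let $f(z)\in\Sigma_\varepsilon$, that is, $1+\operatorname{Re}G>0$ and $|\operatorname{Im}G|<(1+\operatorname{Re}G)\tan\varepsilon$. If $\operatorname{Re}G>0$, then $|\operatorname{Im}G|\ge\operatorname{Re}G\tan2\varepsilon\ge2\operatorname{Re}G\tan\varepsilon$, whence $\operatorname{Re}G<1$. So in all cases $f(z)$ lies in the triangle $\{0<\operatorname{Re}w\le2,\ |\operatorname{Im}w|<\operatorname{Re}w\tan\varepsilon\}$, which has area $4\tan\varepsilon$ and on which $|w|\le2/\cos\varepsilon\le3$. The change of variables $w=f(z)$ gives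
\[
\int_{f^{-1}(\Sigma_\varepsilon)}|f|\,dA\le3\cdot4\tan\varepsilon\cdot\Bigl(\frac{16}3\Bigr)^2 .
\]
The points with $\tau<\frac12$, $|\phi|<\frac\pi4$ lie in $\mathbb D$, since $2\cos\phi>\sqrt2>\tau$, and there $\tau^{-s}>2$, so $|f|\ge\frac12\tau^{-s}$. As $2-s=4\varepsilon/\pi<\frac12$,
\[
\|f\|_1\ge\frac\pi4\int_0^{1/2}\tau^{1-s}\,d\tau=\frac\pi4\cdot\frac{2^{-(2-s)}}{2-s}\ge\frac{\pi^2}{16\sqrt2\,\varepsilon}.
\]
The quotient of the two bounds is $O(\varepsilon^2)$.
\end{proof}

\section{Green's identity against the Schwarz--Pick lemma}\label{sec:model}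

Let $\mathbb H=\{x+iy:y>0\}$. The Schwarz--Pick lemma says that analytic maps between simply connected hyperbolic domains do not increase the hyperbolic metric. That metric is $|dz|/y$ on $\mathbb H$, $|dw|/\operatorname{Re}w$ on the right half-plane, and $2\varrho|dz|/(\varrho^2-|z|^2)$ on the disk $|z|<\varrho$. So for analytic $\Phi$ with $\operatorname{Re}\Phi>0$,
\begin{equation}\label{eq:SP}
y\,|\Phi'|\le\operatorname{Re}\Phi\ \text{ on }\mathbb H,\qquad\qquad|\Phi'(0)|\le\frac2\varrho\operatorname{Re}\Phi(0)\ \text{ on }\{|z|<\varrho\}.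
\end{equation}

\begin{lemma}\label{lem:power}
Let $\Phi$ be analytic on $\mathbb H$ with $u=\operatorname{Re}\Phi>0$, and let $P>1$. Then
\[
0\le y^2\Delta(u^P)=P(P-1)\,u^{P-2}\,y^2|\nabla u|^2\le P(P-1)\,u^P .
\]
\end{lemma}

\begin{proof}
The equality holds because $u$ is harmonic. Since $|\nabla u|=|\Phi'|$, \eqref{eq:SP} gives $y|\nabla u|\le u$.
\end{proof}

The constant is attained by $u=y$. On the other hand $\Delta(y^2)=2$, so Green's formula gives $\int y^2\Delta U\,dA=2\int U\,dA$ whenever the boundary terms vanish. For $U=u^P$ with $P<2$ the two statements are incompatible. The following model case, which is not used later, shows how this bears on \eqref{eq:sector}.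

\begin{proposition}\label{prop:model}
Let $F$ be analytic and zero-free on a neighborhood of $\overline{\mathbb H}$, and suppose $|F(\zeta)|+|\zeta F'(\zeta)|\le A|\zeta|^{-2-\eta}$ for $\zeta\in\overline{\mathbb H}$, $|\zeta|\ge1$, with $\eta>0$. Then $F(\mathbb H)$ meets $\Sigma_\varepsilon$ for every $\varepsilon>0$.
\end{proposition}

\begin{proof}
Suppose $F(\mathbb H)$ omits $\Sigma_\varepsilon$, $0<\varepsilon<\pi$. By continuity $|\arg(-F)|\le\pi-\varepsilon$ on $\overline{\mathbb H}$. Let $P=2-\varepsilon/\pi\in(1,2)$ and $q=1/P$. Since $P>2-2\varepsilon/\pi$, we have $q(\pi-\varepsilon)<\pi/2$, so $\Phi=(-F)^q$ (principal branch) has $u=\operatorname{Re}\Phi>0$ on $\overline{\mathbb H}$. The function $U=u^P$ is smooth up to the real line, $0<U\le|F|$, and $|\nabla U|=Pu^{P-1}|\Phi'|\le P|F|^{q(P-1)}\,q|F|^{q-1}|F'|=|F'|$. Green's formula on the half-disk $D_T=\mathbb H\cap\{|\zeta|<T\}$ reads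
\[
\int_{D_T}\bigl(y^2\Delta U-2U\bigr)\,dA=\int_{\partial D_T}\bigl(y^2\,\partial_nU-2yU\,\partial_ny\bigr)\,|d\zeta| .
\]
The integrand on the right vanishes on the diameter and is $O(T^{-1-\eta})$ on the semicircle. Letting $T\to\infty$ and using Lemma~\ref{lem:power},
\[
2\int_{\mathbb H}U\,dA=\int_{\mathbb H}y^2\Delta U\,dA\le P(P-1)\int_{\mathbb H}U\,dA ,
\]
which is absurd, since $0<\int_{\mathbb H}U\,dA<\infty$ and $P(P-1)<2$.
\end{proof}

The functions $F(\zeta)=-(1-i\zeta)^{-s}$ show both sides: they satisfy the hypothesis for $s=2+\eta$, and they omit $\Sigma_\varepsilon$ only for $s\le2-2\varepsilon/\pi$, when they are not integrable over $\mathbb H$. With the weight $y^\alpha$ one uses $y^\gamma$ in place of $y^2$, the Green constant becomes $\gamma(\gamma-1)$, and the comparison with $P(P-1)$ succeeds when $P<\gamma$.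

Three things separate this argument from Theorem~\ref{thm:general}. First, $f$ does not omit $S_E$; it only has little mass there. So $U$ must be $V(f)$ for a function $V$ defined on the whole plane (Section~\ref{sec:V}). Second, the pointwise inequality of Lemma~\ref{lem:power} is lost. We recover it on average over a hyperbolic ball, with a slightly larger constant and an error controlled by the mass in $S_E$ (Sections~\ref{sec:limits} and~\ref{sec:local}). Third, the problem lives on the disk; we pass to $\mathbb H$ by $z=e^{i\zeta}$, which turns $f(0)=0$ into decay as $y\to\infty$ (Section~\ref{sec:global}).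

\section{The comparison function}\label{sec:V}

From now on $r$, $\alpha$, $E$ are fixed, $\ell=\ell(E)$, and $r\ell<\gamma\pi$. Choose $P$, $q$ and $\Theta$ with
\begin{equation}\label{eq:params}
\max(1,r\ell/\pi)<P<\gamma,\qquad q=r/P\notin\mathbb Z,\qquad P(P-1)<\Theta<\gamma(\gamma-1).
\end{equation}
This is possible because $\gamma>1$ and $r\ell/\pi<\gamma$, and it is the only use of the hypothesis $r\ell<\gamma\pi$. Note that $q\ell<\pi$. The letter $C$ denotes constants that depend only on these data and on the function $h$ of Lemma~\ref{lem:h}.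

In Proposition~\ref{prop:model} we had $u=|F|^q\cos(q(\arg F-\pi))$. In general we look for $v(w)=|w|^qh(\arg w)$ with $h>0$ on all of $\mathbb T$ and $v$ harmonic over each gap, which means $h''+q^2h=0$ there. Consecutive zeros of a solution are $\pi/q$ apart, so positivity is where $q\ell<\pi$ enters. Elsewhere $h''+q^2h$ may be nonzero, but it must be supported on $E$ itself and not merely on $E^*$, because only the mass in $S_E$ is at our disposal.

\begin{lemma}\label{lem:h}
There are a positive function $h$ on $\mathbb T$ with Lipschitz derivative and a bounded Borel function $\psi$ on $\mathbb T$, vanishing off $E$, such that $h''+q^2h=\psi$ almost everywhere.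
\end{lemma}

\begin{proof}
For $E=(-\varepsilon,\varepsilon)$ this is immediate: $q(\pi-\varepsilon)=q\ell/2<\pi/2$, so $\cos(q(\theta-\pi))$ is positive near $[\varepsilon,2\pi-\varepsilon]$; glue it to the constant $1$ inside $E$ by a partition of unity, and put $\psi=h''+q^2h$.

In general we first solve the problem with point masses on $E^*$ and then spread the masses over $E$. Divide $\mathbb T$ into $\nu$ equal half-open arcs, with $\nu$ so large that $\ell+4\pi/\nu<\min(\pi/q,2\pi)$. In each arc that meets $E^*$ choose one point of $E^*$, and let $a_1,\dots,a_k$ be the chosen points in cyclic order. There are at least two, since otherwise a gap would have length at least $2\pi-2\pi/\nu>\ell$. The arcs of the division strictly between those containing $a_j$ and $a_{j+1}$ miss $E^*$, so their total length is at most $\ell$. Hence the arc from $a_j$ to $a_{j+1}$ has length $L_j\le\ell+4\pi/\nu<\pi/q$. On this arc, with midpoint $c_j$, put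
\[
h_0(\theta)=\frac{\cos(q(\theta-c_j))}{\cos(qL_j/2)} .
\]
Since $qL_j/2<\pi/2$, we have $h_0\ge1$. The function $h_0$ equals $1$ at each $a_j$, so it is continuous on $\mathbb T$; it solves $h_0''+q^2h_0=0$ between the $a_j$; and $h_0'$ has a jump $b_j$ at $a_j$.

Let $\Gamma$ be the $2\pi$-periodic function with $\Gamma(\theta)=\cos(q(\pi-\theta))/(2q\sin q\pi)$ for $0\le\theta\le2\pi$, defined since $q\notin\mathbb Z$. It is continuous, solves $\Gamma''+q^2\Gamma=0$ on $(0,2\pi)$, has $\Gamma'(0+)-\Gamma'(2\pi-)=\frac12+\frac12=1$, and is Lipschitz with constant $\lambda_0=1/(2|\sin q\pi|)$. The difference $h_0-\sum_jb_j\Gamma(\cdot-a_j)$ is continuous with no jumps in its derivative, so it is a periodic solution $\operatorname{Re}(ce^{iq\theta})$ of the homogeneous equation. Periodicity forces $c(e^{2\pi iq}-1)=0$, so $c=0$ and $h_0=\sum_jb_j\Gamma(\cdot-a_j)$.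

For $\eta>0$ let $I_j=(a_j-\eta,a_j+\eta)$. Then $|E\cap I_j|>0$ because $a_j\in E^*$, so
\[
\psi=\sum_{j=1}^k\frac{b_j}{|E\cap I_j|}\,\mathbf 1_{E\cap I_j}
\]
is bounded and vanishes off $E$. Let $h(\theta)=\int_{\theta-2\pi}^\theta\Gamma(\theta-t)\psi(t)\,dt$. This replaces $\Gamma(\theta-a_j)$ by the average of $\Gamma(\theta-t)$ over $t\in E\cap I_j$, so $|h-h_0|\le\lambda_0\eta\sum_j|b_j|$, and $h\ge\frac12$ for small $\eta$. The addition formula for $\cos(q(\pi-\theta+t))$ writes $h$ as a sum of products of smooth functions and Lipschitz integrals of $\psi$, which may be differentiated almost everywhere. The endpoint terms contribute $(\Gamma(0)-\Gamma(2\pi))\psi(\theta)=0$ to $h'$, so $h'(\theta)=\int_{\theta-2\pi}^\theta\Gamma'(\theta-t)\psi(t)\,dt$, which is again Lipschitz; they contribute $(\Gamma'(0+)-\Gamma'(2\pi-))\psi(\theta)=\psi(\theta)$ to $h''$, so $h''=\psi-q^2h$ almost everywhere.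
\end{proof}

Our function $V$ will have the form $|w|^rH(\arg w)$. Its composition with $f$ is singular at the zeros of $f$ and has only a Lipschitz gradient elsewhere; neither defect disturbs Green's formula.

\begin{lemma}\label{lem:green}
Let $H$ be a function on $\mathbb T$ with Lipschitz derivative, let $k$ be a bounded Borel function equal to $r^2H+H''$ almost everywhere, and let $U(w)=|w|^rH(\arg w)$, $U(0)=0$. Let $f$ be nonconstant and analytic on a domain $\Omega$, and put $\Lambda=k(\arg f)\,|f|^{r-2}|f'|^2$ off the zeros of $f$. Then $\Lambda$ is locally integrable on $\Omega$, and off the zeros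
\begin{equation}\label{eq:grad}
|\nabla U(f)|^2=\bigl(r^2H^2+H'^2\bigr)(\arg f)\,|f|^{2r-2}|f'|^2 ,
\end{equation}
where $\nabla U(f)$ means $\nabla(U\circ f)$. If $D$ is a bounded domain with piecewise smooth boundary, $\overline D\subset\Omega$, $f\ne0$ on $\partial D$, and $\varphi$ is smooth near $\overline D$, then
\begin{equation}\label{eq:green}
\int_D\bigl(\varphi\,\Lambda-U(f)\,\Delta\varphi\bigr)\,dA=\int_{\partial D}\bigl(\varphi\,\partial_nU(f)-U(f)\,\partial_n\varphi\bigr)\,|dz| .
\end{equation}
\end{lemma}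

\begin{proof}
Near a point where $f\neq0$ write $f=e^{a+ib}$ with $a+ib$ analytic, so $U(f)=e^{ra}H(b)$. The functions $a$, $b$ are harmonic, $\nabla a\perp\nabla b$, and $|\nabla a|=|\nabla b|=|f'/f|$. Thus $\nabla U(f)=e^{ra}(rH(b)\nabla a+H'(b)\nabla b)$, which gives \eqref{eq:grad}. This field is locally Lipschitz, and where $H'$ is differentiable at $b$ its divergence is $e^{ra}(r^2H+H'')(b)\,|f'/f|^2$. By the remark on null sets, the divergence equals $\Lambda$ almost everywhere. The divergence theorem holds for Lipschitz fields, so \eqref{eq:green} holds for $D$ minus the disks of radius $s$ about the finitely many zeros in $D$. At distance $s$ from a zero of order $j$ we have $|\Lambda|=O(s^{jr-2})$, $|\nabla U(f)|=O(s^{jr-1})$ and $|U(f)|=O(s^{jr})$. So $\Lambda$ is integrable near the zero, the circle contributes $O(s^{jr})$, and we let $s\to0$.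
\end{proof}

Now put
\[
V(w)=|w|^r\,h(\arg w)^P=\bigl(|w|^qh(\arg w)\bigr)^P,\qquad V(0)=0 ,
\]
so that $c_0|w|^r\le V(w)\le C_0|w|^r$ with $c_0>0$. For $H=h^P$ we have $H''=P(P-1)h^{P-2}h'^2+Ph^{P-1}(\psi-q^2h)$ and $r^2H=P^2q^2h^P$. Hence $r^2H+H''=k_1+k_2$ almost everywhere, with
\[
k_1=P(P-1)\,h^{P-2}\bigl(q^2h^2+h'^2\bigr),\qquad k_2=P\,h^{P-1}\psi .
\]
Here $k_1$ is continuous, and $|k_2|\le C\,\mathbf 1_E$. For analytic $f\not\equiv0$ define, off the zeros,
\[
\Lambda_f=\Lambda^1_f+\Lambda^2_f,\qquad\Lambda^j_f=k_j(\arg f)\,|f|^{r-2}|f'|^2 .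
\]
By Lemma~\ref{lem:green}, $\Lambda_f$ is the Laplacian of $V(f)$. The part $\Lambda^1_f$ behaves well under limits, and the part $\Lambda^2_f$ lives on $f^{-1}(S_E)$.

\begin{lemma}\label{lem:pointwise}
If $f$ is analytic and zero-free on $\mathbb H$ and $\arg f$ takes its values in one gap $J$ of $E$, then $y^2\Lambda^1_f\le P(P-1)\,V(f)$ on $\mathbb H$.
\end{lemma}

\begin{proof}
Identify $J$ with an interval of length less than $2\pi$. On $J$ we have $\psi=0$ almost everywhere and $h'$ is Lipschitz, so $h(\theta)=\operatorname{Re}(ce^{iq\theta})$ on $J$ for a constant $c$. Let $\log f$ be the branch with imaginary part in $J$, and $\Phi=c\exp(q\log f)$. Then $u=\operatorname{Re}\Phi=|f|^qh(\arg f)>0$ and $u^P=V(f)$. The computation behind \eqref{eq:grad}, with $q,h$ in place of $r,H$, gives $|\nabla u|^2=(q^2h^2+h'^2)(\arg f)\,|f|^{2q-2}|f'|^2$, so $P(P-1)u^{P-2}|\nabla u|^2=\Lambda^1_f$ because $qP=r$. Lemma~\ref{lem:power} finishes the proof.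
\end{proof}

\section{Sequences with vanishing mass}\label{sec:limits}

Put $m(w)=|w|^r\,\mathbf 1_{S_E}(w)$. A sequence $(g_n)$ of analytic functions on a domain $\Omega$ has \emph{vanishing mass} if $\int_Km(g_n)\,dA\to0$ for every compact $K\subset\Omega$. The compactness argument needs two facts: limits of such sequences satisfy the hypothesis of Lemma~\ref{lem:pointwise}, and limits exist.

\begin{lemma}\label{lem:limit}
Let $(g_n)$ have vanishing mass on a domain $\Omega$, and let $g_n\to g$ locally uniformly with $g$ nonconstant. Then $g$ is zero-free and $\arg g$ takes its values in one gap of $E$.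
\end{lemma}

\begin{proof}
Let $w_0=g(z_0)\ne0$ and $\theta_0=\arg w_0$. We claim $\theta_0\notin E^*$. Since $S_E$ need not be open, we argue with area in the image plane. Choose a disk $D$ centered at $z_0$ with $\overline D\subset\Omega$, $g\neq0$ on $\overline D$, and $\mu=\min_{\partial D}|g-w_0|>0$; this is possible as $g$ is nonconstant. Let $W=\{|w-w_0|<\mu/2\}$. For large $n$ we have $|g_n-g|<\mu/2$ on $\overline D$, so for $w\in W$
\[
|(g_n-w)-(g-w_0)|<\mu\le|g-w_0|\quad\text{on }\partial D ,
\]
and by Rouch\'e's theorem $g_n-w$ has a zero in $D$. Thus $W\subset g_n(D)$. Also $|g_n'|\le A$ and $|g_n|\ge b>0$ on $D$ for large $n$. The area formula states that $\int_D\mathbf 1_X(g_n)|g_n'|^2\,dA$ is the area of $X\cap g_n(D)$ counted with multiplicity. Hence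
\[
|W\cap S_E|\le\int_D\mathbf 1_{S_E}(g_n)\,|g_n'|^2\,dA\le A^2b^{-r}\int_Dm(g_n)\,dA\to0 .
\]
So $W\cap S_E$ is null. The disk $W$ contains a polar rectangle $\{\rho e^{i\theta}:|\rho-|w_0||<\eta,\ |\theta-\theta_0|<\eta\}$, so $E\cap(\theta_0-\eta,\theta_0+\eta)$ is null, which proves the claim.

If $g$ had a zero, then by the open mapping theorem it would take nonzero values of every argument, and the claim would give $E^*=\emptyset$, contrary to $|E|>0$. So $\arg g:\Omega\to\mathbb T\setminus E^*$ is continuous, and its connected image lies in one component.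
\end{proof}

Constant limits must be excluded: the constants $g_n=1/n$ have vanishing mass and tend to $0$.

The functions $g_n$ themselves need not omit any value, so a bound at one point does not at once give normality. If a sequence blows up, we rescale it at the point where $|G_n(z)|$ is largest relative to a high power $N$ of the distance to a circle. The rescaled functions are bounded and have logarithmic derivative $N$ at the center, while a limit that omits a ray has logarithmic derivative at most $8$.

\begin{lemma}\label{lem:bounded}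
Let $(G_n)$ have vanishing mass on $\mathbb D$, and let $|G_n(0)|\le1$ for all $n$. Then $(G_n)$ is uniformly bounded on each compact subset of $\mathbb D$.
\end{lemma}

\begin{proof}
Otherwise there are $\rho\in(0,1)$ and a subsequence with $M_n=\max_{|z|\le\rho}|G_n|\to\infty$. Let $\rho'=(1+\rho)/2$ and $N=\max(9,2/r)$. Let $z_n$ maximize $|G_n(z)|(\rho'-|z|)^N$ over $|z|\le\rho'$, and put $d_n=\rho'-|z_n|\le1$. The maximum satisfies
\[
W_n=|G_n(z_n)|\,d_n^N\ge M_n(\rho'-\rho)^N\to\infty .
\]
For large $n$ we have $W_n>1$, so $d_n>0$, $G_n(z_n)\ne0$, and $z_n\ne0$ since $|G_n(0)|\rho'^N\le1$. Thus $\log|G_n(z)|+N\log(\rho'-|z|)$ is smooth near its interior maximum $z_n$, and its gradient vanishes there. The gradients of the two terms have lengths $|G_n'/G_n|$ and $N/(\rho'-|z|)$, so $|G_n'(z_n)/G_n(z_n)|=N/d_n$. Put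
\[
g_n(\zeta)=\frac{G_n(z_n+d_n\zeta)}{|G_n(z_n)|},\qquad|\zeta|<\tfrac12 .
\]
Then $|g_n(0)|=1$ and $|g_n'(0)|=N$. For $z=z_n+d_n\zeta$ we have $\rho'-|z|\ge d_n/2$, so $|G_n(z)|\le W_n(d_n/2)^{-N}$, that is, $|g_n|\le2^N$. Since $m(cw)=c^rm(w)$ for $c>0$, and $d_n^2|G_n(z_n)|^r=W_n^rd_n^{2-Nr}\ge W_n^r$ by $Nr\ge2$,
\[
\int_{|\zeta|<1/2}m(g_n)\,dA\le\frac1{d_n^2|G_n(z_n)|^r}\int_{|z|\le\rho'}m(G_n)\,dA\le\frac1{W_n^r}\int_{|z|\le\rho'}m(G_n)\,dA\to0 .
\]
By Montel's theorem a subsequence converges locally uniformly to a function $g$ with $|g(0)|=1$, $|g'(0)|=N\ge9$. By Lemma~\ref{lem:limit}, $g$ is zero-free and $\arg g$ omits every $\theta_1\in E^*$. So $e^{i(\pi-\theta_1)}g$ omits $(-\infty,0]$, and its principal square root $\Phi$ has positive real part on $|\zeta|<\frac12$. By \eqref{eq:SP}, $|\Phi'(0)|\le4\operatorname{Re}\Phi(0)\le4|\Phi(0)|=4$. Hence $|g'(0)|=2|\Phi(0)||\Phi'(0)|\le8$, a contradiction.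
\end{proof}

\section{The local estimate}\label{sec:local}

Let $B(\zeta,\varrho)$ be the open ball of center $\zeta$ and radius $\varrho$ for the metric $|dz|/y$ on $\mathbb H$. Its closure is compact in $\mathbb H$, and every compact subset of $\mathbb H$ lies in $B(i,n)$ for large $n$. The next statement is the stable form of Lemma~\ref{lem:pointwise}. The error involves a large ball $B(i,R)$ because the bound $y|\nabla u|\le u$ needs $u>0$ on all of $\mathbb H$, not just near $B(i,1)$.

\begin{proposition}\label{prop:local}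
There are constants $R$ and $C_1$ such that every nonconstant analytic $f$ on $\mathbb H$ satisfies
\begin{equation}\label{eq:local}
\int_{B(i,1)}y^\gamma\Lambda_f\,dA\le\Theta\int_{B(i,1)}y^\alpha V(f)\,dA+C_1\int_{B(i,R)}y^\alpha m(f)\,dA .
\end{equation}
\end{proposition}

\begin{proof}
Suppose not. Then for each $n\ge3$ there is a nonconstant $f_n$ with
\begin{equation}\label{eq:violate}
\int_{B(i,1)}y^\gamma\Lambda_{f_n}\,dA>\Theta\int_{B(i,1)}y^\alpha V(f_n)\,dA+n\int_{B(i,n)}y^\alpha m(f_n)\,dA .
\end{equation}
Multiplying $f_n$ by $c>0$ multiplies each term by $c^r$, so we normalize $\max_{\overline{B(i,2)}}|f_n|=1$.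

\emph{The mass vanishes.} We bound the left side of \eqref{eq:violate}. Fix a smooth $\chi$ with compact support in $B(i,2)$, $0\le\chi\le1$, and $\chi=1$ on $B(i,1)$. Apply Lemma~\ref{lem:green} with $H\equiv1$, $\varphi=\chi$, and $D$ a ball $B(i,\varrho)$, $\varrho<2$, that contains the support of $\chi$ and has no zero of $f_n$ on its boundary:
\[
r^2\int_{B(i,1)}|f_n|^{r-2}|f_n'|^2\,dA\le r^2\int\chi\,|f_n|^{r-2}|f_n'|^2\,dA=\int|f_n|^r\Delta\chi\,dA\le\int|\Delta\chi|\,dA .
\]
As $k_1,k_2$ and $y^\gamma$ are bounded, $\int_{B(i,1)}y^\gamma|\Lambda_{f_n}|\,dA\le C$. Since $\Theta>0$ and $V\ge0$, \eqref{eq:violate} gives $\int_{B(i,n)}y^\alpha m(f_n)\,dA\le C/n$. On a compact set $y^\alpha$ is bounded below, so $(f_n)$ has vanishing mass on $\mathbb H$.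

\emph{A limit exists.} Let $T:\mathbb D\to\mathbb H$ be a M\"obius map with $T(0)=i$. Since $|T'|$ is bounded below on compact sets, $G_n=f_n\circ T$ has vanishing mass on $\mathbb D$, and $|G_n(0)|\le1$. By Lemma~\ref{lem:bounded} and Montel's theorem, a subsequence of $(f_n)$ converges locally uniformly on $\mathbb H$ to a function $f$ with $\max_{\overline{B(i,2)}}|f|=1$. Either $f$ is a nonzero constant, or Lemma~\ref{lem:limit} applies. In both cases $f$ is zero-free.

\emph{The limit contradicts Lemma~\ref{lem:pointwise}.} On $\overline{B(i,1)}$ we have $|f_n|\ge b>0$ and $|f_n'|\le A$ for large $n$. As $k_1$ is continuous, $\Lambda^1_{f_n}\to\Lambda^1_f$ and $V(f_n)\to V(f)$ uniformly there. Moreover $|\Lambda^2_{f_n}|\le CA^2b^{-2}m(f_n)$, so $\int_{B(i,1)}y^\gamma|\Lambda^2_{f_n}|\,dA\to0$. Dropping the last term of \eqref{eq:violate} and letting $n\to\infty$,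
\[
\int_{B(i,1)}y^\gamma\Lambda^1_f\,dA\ge\Theta\int_{B(i,1)}y^\alpha V(f)\,dA>0 .
\]
If $f$ is constant, the left side is $0$. If not, $\arg f$ lies in one gap, and Lemma~\ref{lem:pointwise}, multiplied by $y^\alpha$, bounds the left side by $P(P-1)\int_{B(i,1)}y^\alpha V(f)\,dA$ with $P(P-1)<\Theta$. Both cases are contradictory.
\end{proof}

\section{From balls to the disk}\label{sec:global}

We prove sufficiency in Theorem~\ref{thm:general}. Let $f\in A^r_\alpha$, $f(0)=0$, $f\not\equiv0$. The map $z=e^{i\zeta}$, $\zeta=x+iy$, is a bijection from $\Pi=[0,2\pi)\times(0,\infty)$ onto $\mathbb D\setminus\{0\}$, with $y=\log(1/|z|)$ and $dA(z)=|z|^2\,dA(\zeta)$. It is preferred to a M\"obius map because it sends the origin, where we know the value of $f$, to the end $y=\infty$, where Green's formula with $y^\gamma$ has its second boundary term. To control the boundary $y=0$ we first dilate. Call $t>0$ \emph{admissible} if $f$ has no zero on $|z|=e^{-t}$; all but countably many $t$ are. For admissible $t$ put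
\[
F(\zeta)=f(e^{-t}e^{i\zeta}) .
\]
This function is nonconstant, analytic for $y>-t$, $2\pi$-periodic, and zero-free on a strip $0\le y\le y_0$. If $f$ vanishes to order $j\ge1$ at $0$, then $F'/F=izf'(z)/f(z)\to ij$ as $z=e^{-t}e^{i\zeta}\to0$. So there are $Y_0$ and $A$, depending on $f$ and $t$, such that $F\neq0$ and $|F'|\le A|F|\le A^2e^{-y}$ for $y\ge Y_0$.

\subsection*{The Green identity}
We claim that
\begin{equation}\label{eq:identity}
\int_\Pi y^\gamma\Lambda_F\,dA=\gamma(\gamma-1)\int_\Pi y^\alpha V(F)\,dA ,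
\end{equation}
both integrals converging absolutely. For $y\ge Y_0$, the functions $V(F)$, $|\nabla V(F)|$ and $|\Lambda_F|$ are at most a constant times $|F|^r=O(e^{-ry})$, by \eqref{eq:grad} and $|F'|\le A|F|$. For $0\le y\le y_0$ they are bounded, since $|F|$ is bounded below. In between, $\Lambda_F$ is integrable by Lemma~\ref{lem:green}. As $\alpha>-1$, absolute convergence follows. Apply \eqref{eq:green} with $\varphi=y^\gamma$, $\Delta\varphi=\gamma(\gamma-1)y^\alpha$, on the rectangle $(x_1,x_1+2\pi)\times(y_1,Y)$, where $0<y_1<y_0$, $Y>Y_0$, and $x_1$ is chosen so that the vertical sides contain no zero of $F$. The vertical sides cancel by periodicity. The bottom side contributes $O(y_1^\gamma+y_1^{\gamma-1})$, which tends to $0$ as $y_1\to0$ because $\gamma>1$. The top side contributes $O(Y^\gamma e^{-rY})$. This proves \eqref{eq:identity}.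

The hypothesis $f(0)=0$ is what removes the top side. If $f(0)\ne0$, then $V(F)\to V(f(0))>0$ as $y\to\infty$, and the right side of \eqref{eq:identity} is infinite.

\subsection*{Averaging the local estimate}
For $\zeta_0=x_0+iy_0\in\mathbb H$ the map $z\mapsto\zeta=x_0+y_0z$ is an isometry of $\mathbb H$ taking $B(i,\varrho)$ to $B(\zeta_0,\varrho)$. Apply Proposition~\ref{prop:local} to $\tilde f(z)=F(x_0+y_0z)$. We have $\Lambda_{\tilde f}(z)=y_0^2\Lambda_F(\zeta)$, $\operatorname{Im}z=y_0^{-1}\operatorname{Im}\zeta$ and $dA(z)=y_0^{-2}dA(\zeta)$. So the first term of \eqref{eq:local} acquires the factor $y_0^{-\gamma+2-2}$ and the other two the factor $y_0^{-\alpha-2}$, which is the same. Hence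
\begin{equation}\label{eq:moved}
\int_{B(\zeta_0,1)}y^\gamma\Lambda_F\,dA\le\Theta\int_{B(\zeta_0,1)}y^\alpha V(F)\,dA+C_1\int_{B(\zeta_0,R)}y^\alpha m(F)\,dA .
\end{equation}
We integrate over $\zeta_0\in\Pi$ against the invariant area $d\lambda=dA/y^2$. It is preserved by the maps above, so $a_\varrho=\lambda(B(\zeta,\varrho))\in(0,\infty)$ does not depend on $\zeta$. Let $g$ be $2\pi$-periodic with $\int_\Pi|g|\,dA<\infty$. The translates $\Pi+2\pi k$, $k\in\mathbb Z$, tile $\mathbb H$, and $\zeta+2\pi k\in B(\zeta_0,\varrho)$ if and only if $\zeta_0-2\pi k\in B(\zeta,\varrho)$. By Fubini's theorem, applied first to $|g|$,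
\[
\int_\Pi\int_{B(\zeta_0,\varrho)}g\,dA\,d\lambda(\zeta_0)=\int_\Pi g(\zeta)\sum_{k\in\mathbb Z}\lambda\bigl(B(\zeta,\varrho)\cap(\Pi-2\pi k)\bigr)\,dA(\zeta)=a_\varrho\int_\Pi g\,dA .
\]
The three integrands in \eqref{eq:moved} are periodic and integrable over $\Pi$, the last because $m\le V/c_0$. With \eqref{eq:identity} we obtain
\[
a_1\gamma(\gamma-1)\int_\Pi y^\alpha V(F)\,dA\le a_1\Theta\int_\Pi y^\alpha V(F)\,dA+C_1a_R\int_\Pi y^\alpha m(F)\,dA .
\]
The integrals are finite and $\Theta<\gamma(\gamma-1)$, so
\begin{equation}\label{eq:strip}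
\int_\Pi y^\alpha|F|^r\,dA\le C_2\int_\Pi y^\alpha m(F)\,dA,\qquad C_2=\frac{C_1a_R}{c_0a_1(\gamma(\gamma-1)-\Theta)} ,
\end{equation}
with $C_2$ independent of $f$ and $t$.

\subsection*{The weight on the disk}
Under $z=e^{i\zeta}$ the measure $y^\alpha\,dA(\zeta)$ becomes $\omega\,dA(z)$ with $\omega(z)=(\log\frac1{|z|})^\alpha|z|^{-2}$. The quotient $\omega(z)/(1-|z|^2)^\alpha$ is a positive continuous function of $|z|\in(0,1)$ that tends to $2^{-\alpha}$ as $|z|\to1$ and to $\infty$ as $|z|\to0$. So there are $c_1>0$ and, for each $\sigma\in(0,1)$, a constant $C_\sigma$ with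
\begin{equation}\label{eq:omega}
\omega\ge c_1(1-|z|^2)^\alpha\ \text{ on }\mathbb D\setminus\{0\},\qquad\omega\le C_\sigma(1-|z|^2)^\alpha\ \text{ for }\sigma\le|z|<1 .
\end{equation}
Near the origin $\omega$ is too large, and here $f(0)=0$ is used a second time. Let $\mathcal N=\int_{\mathbb D}|f|^r\,dA_\alpha$. The function $|f|^r$ is subharmonic, so its value at a point is at most its mean over a disk centered there. For $|z|\le\frac12$ this gives $|f(z)|^r\le\frac{16}\pi\int_{|w-z|<1/4}|f|^r\,dA\le C\mathcal N$, since $(1-|w|^2)^\alpha$ is bounded below for $|w|\le\frac34$. Schwarz's lemma gives $|f(z)|\le2|z|\max_{|w|=1/2}|f(w)|$, so $|f(z)|^r\le C|z|^r\mathcal N$ for $|z|\le\frac12$. Therefore, for $0<\sigma\le\frac12$,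
\begin{equation}\label{eq:origin}
\int_{|z|<\sigma}|f|^r\omega\,dA\le e(\sigma)\,\mathcal N,\qquad e(\sigma)=2\pi C\int_0^\sigma s^{r-1}\Bigl(\log\frac1s\Bigr)^\alpha ds ,
\end{equation}
and $e(\sigma)\to0$ as $\sigma\to0$. In particular $\int_{\mathbb D}|f|^r\omega\,dA<\infty$.

\subsection*{Removing the dilation}
For $y>0$ let
\[
M(y)=\int_0^{2\pi}|f(e^{-y}e^{ix})|^r\,dx,\qquad M_E(y)=\int_0^{2\pi}m\bigl(f(e^{-y}e^{ix})\bigr)\,dx\le M(y).
\]
Then $\int_0^\infty y^\alpha M(y)\,dy=\int_{\mathbb D}|f|^r\omega\,dA<\infty$ and $\int_0^\infty y^\alpha M_E(y)\,dy=\int_{\mathbb D}m(f)\,\omega\,dA$, and \eqref{eq:strip} says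
\[
\int_0^\infty y^\alpha M(y+t)\,dy\le C_2\int_0^\infty y^\alpha M_E(y+t)\,dy .
\]
The circular means of a subharmonic function increase with the radius, so $M$ is nonincreasing; it is also continuous. As $t\downarrow0$ the left side increases to $\int_0^\infty y^\alpha M(y)\,dy$. The function $M_E$ need not be monotone, and $y^\alpha$ is singular at $0$ if $\alpha<0$, so on the right we split at $y=t$. For $y<t$ we use $M_E(y+t)\le M(y+t)\le M(y)$, and for $y\ge t$ we use $y^\alpha\le2^{|\alpha|}(y+t)^\alpha$, valid since $y\le y+t\le2y$: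
\[
\int_0^\infty y^\alpha M_E(y+t)\,dy\le\int_0^ty^\alpha M(y)\,dy+2^{|\alpha|}\int_0^\infty y^\alpha M_E(y)\,dy .
\]
The first term tends to $0$. Letting $t\downarrow0$ through admissible values,
\begin{equation}\label{eq:weighted}
\int_{\mathbb D}|f|^r\omega\,dA\le C_3\int_{\mathbb D}m(f)\,\omega\,dA,\qquad C_3=2^{|\alpha|}C_2 .
\end{equation}

\subsection*{Conclusion}
Split the right side of \eqref{eq:weighted} at $|z|=\sigma$. By \eqref{eq:omega} and \eqref{eq:origin},
\[
c_1\mathcal N\le\int_{\mathbb D}|f|^r\omega\,dA\le C_3C_\sigma\int_{f^{-1}(S_E)}|f|^r\,dA_\alpha+C_3\,e(\sigma)\,\mathcal N .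
\]
Fix $\sigma\le\frac12$ with $C_3e(\sigma)\le c_1/2$; this choice does not depend on $f$. Since $\mathcal N<\infty$, the last term can be absorbed, and \eqref{eq:general} holds with $\delta=c_1/(2C_3C_\sigma)$; for $f\equiv0$ it is trivial. Together with Section~\ref{sec:powers}, this proves Theorem~\ref{thm:general}, and with it Theorem~\ref{thm:sector}. \qed

\begin{thebibliography}{1}

\bibitem{AD}
\emph{The angular distribution of mass by Bergman functions},
\texttt{https://www.ems-ph.org/\allowbreak journals/\allowbreak show\_pdf.php?\allowbreak issn=0213-2230\allowbreak\&vol=15\allowbreak\&iss=1\allowbreak\&rank=4}.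

\end{thebibliography}
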